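# Independent systems of word equations of exponential size

Throughout, $\Sigma$ is a finite alphabet with at least two letters, $a\neq b$ are two fixed letters of $\Sigma$, and $1$ denotes the empty word. The number of elements of a finite set $S$ is written $\|S\|$, and $|w|$ is the length of a word $w$.

## 1. A word in which exactly one switch setting stands out

Imagine $k$ switches, each in position $+$ or $-$. A setting of all of them is a vector $d=(d_1,\dots,d_k)\in\{+,-\}^k$. We write words in letters that are controlled by the switches:
$$\Delta_k=\{a_i^{s},\,b_i^{s}\;:\;1\le i\le k,\ s\in\{+,-\}\}.$$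
The letter $a_i^{+}$ shows an $a$ when switch $i$ is at $+$ and vanishes when switch $i$ is at $-$. The other letters behave in the same way.

**Definition.** A letter $c_i^s$ (with $c\in\{a,b\}$) is *active* at $d$ if $d_i=s$. The morphism $\mathrm{val}_d:\Delta_k^*\to\{a,b\}^*$ is given by
$$\mathrm{val}_d(c_i^s)=c\ \text{ if } d_i=s,\qquad \mathrm{val}_d(c_i^s)=1\ \text{ if } d_i\ne s .$$
We write $\mathbf +=(+,\dots,+)$.

For one switch, take $W_1=a_1^+b_1^+b_1^-a_1^-$. Then $\mathrm{val}_+(W_1)=ab$ and $\mathrm{val}_-(W_1)=ba$.

For two switches, here is a word of length 24: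
$$W_2=(a_2^+b_2^+)^4\;\cdot\;a_1^+b_1^+\cdot a_2^-b_1^+a_1^+b_2^-\cdot a_2^-b_1^-a_1^-b_2^-\cdot a_1^-b_1^-\;\cdot\;b_2^-a_2^-a_2^-b_2^- .$$
Its four values, with $d=(d_1,d_2)$, are
$$\begin{aligned}
\mathrm{val}_{(+,+)}(W_2)&=(ab)^4\cdot ab\cdot ba,\\
\mathrm{val}_{(-,+)}(W_2)&=(ab)^4\cdot ba\cdot ab,\\
\mathrm{val}_{(+,-)}(W_2)&=ab\cdot abab\cdot ab\cdot baab=(ab)^4baab,\\
\mathrm{val}_{(-,-)}(W_2)&=ab\cdot abab\cdot ab\cdot baab=(ab)^4baab .
\end{aligned}$$
Three settings give the same word $Y_2=(ab)^4baab$, and the setting $(+,+)$ gives a different one. A word of this kind is what the whole talk turns on, and such words exist for any number of switches.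

**Lemma 1.** For every $k\ge1$ there are $W_k\in\Delta_k^*$ and $Y_k\in\{a,b\}^*$ such that

1. $\mathrm{val}_d(W_k)=Y_k$ for all $d\ne\mathbf +$, and $\mathrm{val}_{\mathbf +}(W_k)\neq Y_k$;
2. for each $i$, $W_k$ contains equally many letters with index $i$ and sign $+$ as with index $i$ and sign $-$;
3. exactly half of the letters of $W_k$ are $b$-letters, that is, letters $b_i^{\pm}$.

We call $W_k$ a *switch word*. Next we say what switch words are good for. Lemma 1 itself is proved in Section 5.

## 2. Word equations, independence, and the size of independent systems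

Let $\Xi$ be a finite set of *unknowns*.

**Definition.** An *equation* over the free monoid $\Sigma^*$ is a pair $(u,v)$ of words in $\Xi^*$, written $u=v$. A *solution* is a morphism $h:\Xi^*\to\Sigma^*$ with $h(u)=h(v)$. Over the free semigroup $\Sigma^+$ we take $u,v\in\Xi^+$, and a solution is a morphism $h:\Xi^+\to\Sigma^+$ with $h(u)=h(v)$, so no unknown may take the empty word as value. A *system* is a set of equations, and its solutions are the morphisms that solve all of them. Two systems are *equivalent* if they have the same solutions.

**Definition.** A system $S$ is *independent* if it is not equivalent to any of its proper subsystems.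

In practice one uses another form: $S$ is independent if and only if every $e\in S$ has a *witness*, that is, a solution $h_e$ of $S\setminus\{e\}$ that does not solve $e$. Indeed, if $S$ is independent, then $S\setminus\{e\}$ has a solution that does not solve $S$, and this solution fails $e$. Conversely, if witnesses exist and $S'$ is a proper subsystem, pick $e\in S\setminus S'$; then $h_e$ solves $S'$ but not $S$. In particular, every subset of an independent system is independent, with the same witnesses.

By compactness, every system over a free monoid or free semigroup with finitely many unknowns is equivalent to a finite subsystem. So independent systems are finite, and we may ask how large they can be in terms of the number $n$ of unknowns. It is known that $\Omega(n^4)$ independent equations are possible over a free monoid and $\Omega(n^3)$ over a free semigroup. The problem is whether *exponentially many* are possible: are there a constant $c>1$ and infinitely many $n$ for which some independent system in $n$ unknowns has at least $c^n$ equations? The answer is yes in both cases.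

**Theorem 1.** For all $k\ge1$ and $q\ge2$ there is an independent system of $q^k$ equations over $\Sigma^*$ in $2qk$ unknowns. All witnessing morphisms map each unknown into $\{1,a,b\}$.

**Theorem 2.** For all $k\ge1$ and $q\ge2$ there is an independent system of $q^k$ equations over $\Sigma^+$ in $2qk+2$ unknowns. It is also independent over $\Sigma^*$.

With $q=3$ the first gives $3^{n/6}>1.2^{\,n}$ equations for $n=6k$, and the second gives $3^{(n-2)/6}\ge1.1^{\,n}$ equations for $n=6k+2$ (Section 9). Section 10 proves a converse for witnesses of bounded length.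

## 3. Independent systems that can be found by hand

**One unknown.** An equation in one unknown $x$ reads $x^i=x^j$. If $i=j$ it is solved by every morphism, so it has no witness and cannot belong to an independent system. If $i\neq j$, comparing lengths shows that its only solution over $\Sigma^*$ is $x\mapsto1$, and that it has no solution over $\Sigma^+$. Any two such equations are therefore equivalent, and an independent system in one unknown has at most one equation.

**A linear number.** Over $\Sigma^+$, take unknowns $x,y_1,\dots,y_{n-1}$ and the equations $xy_i=y_ix$ for $1\le i\le n-1$. The morphism $x\mapsto a$, $y_i\mapsto b$, $y_j\mapsto a$ $(j\ne i)$ fails equation $i$ and solves all others. So $n-1$ independent equations are possible.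

**A quadratic number over $\Sigma^*$.** Take unknowns $x_1,\dots,x_n$ and all equations $x_ix_j=x_jx_i$ with $i<j$. The morphism $x_i\mapsto a$, $x_j\mapsto b$, all others $\mapsto 1$, fails exactly the equation for the pair $\{i,j\}$, because any other pair contains an unknown sent to $1$. This gives $n(n-1)/2$ independent equations.

The last system is not independent over $\Sigma^+$ when $n\ge3$. All words that commute with a nonempty word $w$ are powers of the primitive root of $w$. So if $x_1x_2=x_2x_1$ and $x_2x_3=x_3x_2$ with a nonempty value of $x_2$, then the values of $x_1$ and $x_3$ are powers of one word and commute. The empty word is a powerful tool, and losing it has a cost. This is why the monoid case comes first.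

## 4. From a switch word to $q^k$ equations

In this section we assume Lemma 1 and prove Theorem 1.

The plan is to index both the equations and the witnesses by the vectors of $\{0,\dots,q-1\}^k$ in such a way that the witness $h_S$ solves the equation $e_T$ exactly when $S\ne T$. The condition "$S=T$" means that $S_i=T_i$ for all $i$. Let switch $i$ record whether $S_i=T_i$. Then $S=T$ is the setting $\mathbf +$, the single one that a switch word singles out.

*Proof of Theorem 1, given Lemma 1.*

**Step 1: the system.** The purpose is to turn each letter of $\Delta_k$ into a product of unknowns that depends on $T$. The unknowns are $A_{i,\varepsilon}$ and $B_{i,\varepsilon}$ for $1\le i\le k$ and $0\le\varepsilon<q$; there are $2qk$ of them. For $T\in\{0,\dots,q-1\}^k$ let $\varphi_T$ be the morphism on $\Delta_k^*$ with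
$$\varphi_T(a_i^+)=A_{i,T_i},\qquad \varphi_T(a_i^-)=\prod_{\varepsilon\neq T_i}A_{i,\varepsilon},$$
and likewise for $b$ with $B$ in place of $A$, products being taken in increasing order of $\varepsilon$. Let $V$ be obtained from $Y_k$ by the substitution $a\mapsto\prod_\varepsilon A_{1,\varepsilon}$, $b\mapsto\prod_\varepsilon B_{1,\varepsilon}$. The equations are
$$e_T:\quad \varphi_T(W_k)=V\qquad (T\in\{0,\dots,q-1\}^k).$$

**Step 2: the witnesses.** The purpose is to let $h_S$ "select" the value $S_i$ for each $i$. For $S\in\{0,\dots,q-1\}^k$ put
$$h_S(A_{i,\varepsilon})=a,\quad h_S(B_{i,\varepsilon})=b\quad\text{if }S_i=\varepsilon,\qquad h_S(A_{i,\varepsilon})=h_S(B_{i,\varepsilon})=1\quad\text{if }S_i\neq\varepsilon .$$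
All values lie in $\{1,a,b\}$. In $\prod_\varepsilon A_{1,\varepsilon}$ exactly one factor is selected, so this product is mapped to $a$; similarly $\prod_\varepsilon B_{1,\varepsilon}$ is mapped to $b$. Hence $h_S(V)=Y_k$ for every $S$.

**Step 3: $h_S\varphi_T$ is a switch evaluation.** Let $d_i=+$ if $S_i=T_i$ and $d_i=-$ otherwise. For $c\in\{a,b\}$, the word $h_S\varphi_T(c_i^+)$ is $c$ if $S_i=T_i$ and $1$ otherwise. The word $h_S\varphi_T(c_i^-)$ is a product over all $\varepsilon\neq T_i$. If $S_i\ne T_i$, exactly one factor, the one with $\varepsilon=S_i$, is nonempty, and the product is $c$. If $S_i=T_i$, all factors are empty. Therefore $h_S\varphi_T=\mathrm{val}_d$.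

**Step 4: conclusion.** By Steps 2 and 3, $h_S$ solves $e_T$ if and only if $\mathrm{val}_d(W_k)=Y_k$. By Lemma 1(1) this holds if and only if $d\neq\mathbf +$, that is, $S\ne T$. So $h_T$ solves all equations except $e_T$. In particular, the $q^k$ equations are pairwise distinct, and the system is independent. $\square$

**Example.** For $k=1$, $q=2$ (dropping the index $1$) the system is
$$e_0:\ A_0B_0B_1A_1=B_0B_1A_0A_1,\qquad e_1:\ A_1B_1B_0A_0=B_0B_1A_0A_1 .$$
The morphism $h_0$ sends $A_0\mapsto a$, $B_0\mapsto b$, $A_1,B_1\mapsto 1$. It turns $e_0$ into $ab=ba$, which is false, and $e_1$ into $ba=ba$. The morphism $h_1$ turns $e_0$ into $ba=ba$ and $e_1$ into $ab=ba$.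

It remains to construct switch words.

## 5. Building switch words: hide the order instead of erasing

**Concatenation detects the wrong thing.** The first attempt for $k=2$ is to put two copies of $W_1$, one per switch, next to each other: $a_1^+b_1^+b_1^-a_1^-\cdot a_2^+b_2^+b_2^-a_2^-$. Its values at $(+,+),(+,-),(-,+),(-,-)$ are $abab$, $abba$, $baab$, $baba$, which are four different words. Compared with $Y_1Y_1=baba$, the word stands out as soon as *one* switch is at $+$. In the system of Section 4, $h_S$ would solve $e_T$ only if $S_i\neq T_i$ for *all* $i$. Already an $S\ne T$ with $S_1=T_1$ would fail $e_T$. We need the conjunction of the conditions $d_i=+$, and concatenation gives their disjunction.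

**A gate that erases is not available.** For a conjunction we want switch $k+1$ to act as a gate: at $+$ it lets the distinction made by $W_k$ pass, and at $-$ it makes the result constant. One would like to erase $W_k$ when $d_{k+1}=-$. But a letter $c_i^s$ with $i\le k$ reacts only to $d_i$. Whatever switch $k+1$ does, the active letters of $W_k$ stay visible. Switch $k+1$ can only decide which *additional* letters show.

**Making words powers of $ab$.** Additional letters can destroy the information about order. Encode $a$ as $ab$ and $b$ as $ba$. If we put an extra $a$ in front of $ba$ and an extra $b$ behind it, we get $a\cdot ba\cdot b=(ab)^2$. With these extra letters, both codes become powers of the same word $ab$, so the order of the letters is lost and only the total exponent remains. If the extra letters are $a_{k+1}^-$ and $b_{k+1}^-$, they show exactly when $d_{k+1}=-$. They do show even when the letter $b$ they surround is inactive, and then they leave $a\cdot b=ab$. So the exponent of $ab$ at $d_{k+1}=-$ is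
$$\#\{\text{active }a\text{-letters}\}+2\,\#\{\text{active }b\text{-letters}\}+\#\{\text{inactive }b\text{-letters}\}=\#\{\text{active letters}\}+\#\{b\text{-letters}\}.$$
The second summand does not depend on $d$. The first is independent of $d$ if $W_k$ is balanced in the sense of Lemma 1(2). This is why (2) is part of the induction.

**Reconciling the two constants.** At $d_{k+1}=-$ we now obtain a power of $ab$, whereas at $d_{k+1}=+$ the value that should be obtained for $d\ne\mathbf+$ is the code of $Y_k$. We add a prefix visible only at $+$ that supplies the power of $ab$, and a suffix visible only at $-$ that supplies the code of $Y_k$.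

*Proof of Lemma 1.* Let $\tau$ be the morphism on $\{a,b\}^*$ with $\tau(a)=ab$, $\tau(b)=ba$. It is injective: cut the image into blocks of length $2$ and decode each block. We argue by induction on $k$.

**Step 1: a count valid for every switch word.** The purpose is to see that the number of active letters does not depend on $d$. Put $\ell_k=|W_k|/2$. At any $d$, the active letters of index $i$ are those of sign $d_i$, and by (2) they are half of the letters of index $i$. Summing over $i$, exactly $\ell_k$ letter occurrences of $W_k$ are active, so $|\mathrm{val}_d(W_k)|=\ell_k$ for all $d$. Taking some $d\neq\mathbf+$ gives $|Y_k|=\ell_k$. By (3), $W_k$ has $\ell_k$ $b$-letters.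

**Step 2: the base case.** Take $W_1=a_1^+b_1^+b_1^-a_1^-$ and $Y_1=ba$. Then $\mathrm{val}_-(W_1)=ba=Y_1$ and $\mathrm{val}_+(W_1)=ab\neq Y_1$, which is (1). There are two letters of each sign and two $b$-letters among four, which is (2) and (3).

**Step 3: the word for $k+1$.** Given $W_k$ and $Y_k$, let $\sigma:\Delta_k^*\to\Delta_{k+1}^*$ be the morphism
$$\sigma(a_i^s)=a_i^sb_i^s,\qquad \sigma(b_i^s)=a_{k+1}^-\;b_i^sa_i^s\;b_{k+1}^-,$$
let $\beta$ be the morphism with $\beta(c)=c_{k+1}^-$ for $c\in\{a,b\}$, and set
$$W_{k+1}=(a_{k+1}^+b_{k+1}^+)^{2\ell_k}\;\sigma(W_k)\;\beta(\tau(Y_k)),\qquad Y_{k+1}=(ab)^{2\ell_k}\,\tau(Y_k).$$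
For $k=1$ this is the word $W_2$ of Section 1.

**Step 4: property (1) when switch $k+1$ is at $+$.** Here the distinction must pass. Let $d'=(d,+)$. All letters of index $k+1$ and sign $-$ are erased. So $\mathrm{val}_{d'}(\sigma(a_i^s))$ is $ab$ or $1$, and $\mathrm{val}_{d'}(\sigma(b_i^s))$ is $ba$ or $1$, according to whether the letter is active at $d$ or not. In each case $\mathrm{val}_{d'}(\sigma(c_i^s))=\tau(\mathrm{val}_d(c_i^s))$. The prefix is visible and the suffix is erased, so
$$\mathrm{val}_{d'}(W_{k+1})=(ab)^{2\ell_k}\,\tau(\mathrm{val}_d(W_k)).$$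
Since $\tau$ is injective, this equals $Y_{k+1}$ if and only if $\mathrm{val}_d(W_k)=Y_k$, that is, if and only if $d\ne\mathbf +$, or equivalently $d'\neq\mathbf +$.

**Step 5: property (1) when switch $k+1$ is at $-$.** Here the result must be constant. Let $d'=(d,-)$. The prefix is erased. The word $\mathrm{val}_{d'}(\sigma(a_i^s))$ is $ab$ if $a_i^s$ is active and $1$ otherwise. The word $\mathrm{val}_{d'}(\sigma(b_i^s))$ is $a\cdot ba\cdot b=(ab)^2$ if $b_i^s$ is active, and $a\cdot b=ab$ otherwise. Hence $\mathrm{val}_{d'}(\sigma(W_k))=(ab)^N$ with
$$N=\#\{\text{active letters of }W_k\}+\#\{b\text{-letters of }W_k\}=\ell_k+\ell_k=2\ell_k$$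
by Step 1. The suffix gives $\tau(Y_k)$. So $\mathrm{val}_{d'}(W_{k+1})=(ab)^{2\ell_k}\tau(Y_k)=Y_{k+1}$, as required, since $d'\neq\mathbf+$. Steps 4 and 5 together give (1).

**Step 6: properties (2) and (3), so that the induction continues.** For an index $i\le k$, each letter of index $i$ and sign $s$ in $W_k$ produces exactly two letters of index $i$ and sign $s$ in $\sigma(W_k)$, and prefix and suffix contain none. So both counts double and remain equal. For the index $k+1$, the prefix contains $4\ell_k$ letters of sign $+$. Letters of sign $-$ occur twice for each of the $\ell_k$ $b$-letters of $W_k$, and $|\tau(Y_k)|=2\ell_k$ times in the suffix, $4\ell_k$ in total. This is (2). For (3), the prefix, each word $\sigma(c_i^s)$ and $\beta(\tau(Y_k))$ contain equally many $a$-letters and $b$-letters. $\square$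

The three parts of $W_{k+1}$ have lengths $4\ell_k$, $2\ell_k+4\ell_k$ and $2\ell_k$, so $|W_{k+1}|=12\ell_k=6|W_k|$ and $|W_k|=4\cdot6^{k-1}$. The equations are long, but only their number matters here. This completes the proof of Theorem 1.

## 6. Nonempty values: what padding does to a switch word

Over $\Sigma^+$ an unselected unknown cannot be sent to $1$. The natural attempt is to *pad*: an inactive letter becomes a fixed power of $a$, and an active letter becomes something longer. Fix $q\ge2$ and an integer $K$, and consider
$$a_i^s\mapsto\begin{cases}a^{q+K}&d_i=s\\ a^q&d_i\neq s,\end{cases}\qquad b_i^s\mapsto\begin{cases}a^qba^q&d_i=s\\ a^q&d_i\ne s.\end{cases}\tag{1}$$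
Thus every $a$-letter contributes $q$ letters $a$, plus $K$ more if it is active.

Applied directly to $W_2$, this fails. At $d=(-,+)$ the first two letters $a_2^+b_2^+$ are active, so the first $b$ is preceded by $(q+K)+q=2q+K$ letters $a$. At $d=(-,-)$ the eight letters of the prefix are inactive ($8q$), then $a_1^+b_1^+$ are inactive ($2q$), then $a_2^-$ is active ($q+K$), then $b_1^+a_1^+$ are inactive ($2q$), and the next letter $b_2^-$ is active and contributes $q$ before its $b$. So the first $b$ is preceded by $14q+K$ letters $a$. The two images differ, although $\mathrm{val}_d(W_2)$ is the same at both settings.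

The reason is instructive. The residue $a^q$ left by an $a$-letter is the same whether the letter is active or not, so it is a known constant at each place of the word. The trouble comes from inactive *$b$-letters*. When a $b$-letter shows no $b$, the gaps on its two sides merge into one, and the residue between two visible $b$'s depends on how many gaps have merged.

The repair has two parts.

* **Equal gaps.** Insert filler so that passing from one $b$-letter position to the next always costs the same background, $K$ letters $a$. If the $j$-th and the $j'$-th $b$-letters are consecutive among the active ones, the background between them is then $(j'-j)K$.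
* **Companions.** Around the $j$-th $b$-letter place copies of the $a$-letter with the same index and sign: $m+1-j$ copies in the gap before it and $j-1$ copies in the gap after it, where $m$ is the number of $b$-letters. They are active exactly when the $b$-letter is. Between consecutive active $b$-letters $j<j'$, the active companions add $(j-1)K$ after $j$ and $(m+1-j')K$ before $j'$. The total is
$$(j'-j)K+(j-1)K+(m+1-j')K=mK, \tag{2}$$
which does not depend on $j$, $j'$ or $d$.

## 7. The padded word with balanced gaps

We now make this precise. Fix $k\ge1$, $q\ge2$, $W=W_k$, and write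
$$W=\alpha_0\beta_1\alpha_1\beta_2\cdots\beta_m\alpha_m,$$
where $\beta_1,\dots,\beta_m$ are the $b$-letters of $W$ and each $\alpha_j$ is a possibly empty word of $a$-letters. Here $m=\ell_k\ge2$. If $\beta_j=b_i^s$, its companion is $\hat\beta_j=a_i^s$. Fix $K\ge q|W|$ and a new letter $\kappa$, the filler. Define $\widehat W=\omega_0\beta_1\omega_1\cdots\beta_m\omega_m$ with
$$\begin{aligned}
\omega_0&=\alpha_0\,\hat\beta_1^{\,m},\\
\omega_j&=\kappa^{r_j}\,\alpha_j\,\hat\beta_j^{\,j-1}\,\hat\beta_{j+1}^{\,m-j}\qquad(1\le j<m),\\
\omega_m&=\kappa^{r_m}\,\alpha_m\,\hat\beta_m^{\,m-1},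
\end{aligned}$$
where
$$r_j=K-q(|\alpha_j|+m)\quad(1\le j<m),\qquad r_m=K-q(|\alpha_m|+m-1).$$
All $r_j\ge0$: since $|W|=m+\sum_j|\alpha_j|$, we have $q(|\alpha_j|+m)\le q|W|\le K$. For $d\in\{+,-\}^k$ let $\widehat{\mathrm{val}}_d$ be the morphism with $\kappa\mapsto a$ and with the values (1) on $\Delta_k$.

Put
$$L=q+mK,\qquad E=L+q(|\alpha_0|+m),\qquad \eta(a)=a^K,\quad \eta(b)=ba^L,$$
where $\eta$ is a morphism on $\{a,b\}^*$.

**Lemma 2.** For every $d\in\{+,-\}^k$,
$$\widehat{\mathrm{val}}_d(\widehat W)=a^E\,\eta(\mathrm{val}_d(W)).$$

**Example.** Let $k=1$, $q=2$, $K=8$. Then $m=2$, $\alpha_0=a_1^+$, $\alpha_1=1$, $\alpha_2=a_1^-$, $r_1=8-2\cdot2=4$ and $r_2=8-2\cdot2=4$, so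
$$\widehat W=(a_1^+)^3\;b_1^+\;\kappa^4a_1^-\;b_1^-\;\kappa^4(a_1^-)^2,\qquad L=18,\quad E=24.$$
At $d=+$ the value is $a^{30}\cdot a^2ba^2\cdot a^4a^2\cdot a^2\cdot a^4a^4=a^{32}ba^{18}$, which is $a^{24}\eta(ab)$. At $d=-$ it is $a^6\cdot a^2\cdot a^4a^{10}\cdot a^2ba^2\cdot a^4a^{20}=a^{24}ba^{26}$, which is $a^{24}\eta(ba)$.

*Proof of Lemma 2.* Fix $d$. Let $\chi_j=1$ if $\beta_j$ is active at $d$ and $\chi_j=0$ otherwise, and let $n_j=|\mathrm{val}_d(\alpha_j)|$ be the number of active letters in $\alpha_j$.

**Step 1: the value of each gap.** The purpose is to reduce the lemma to adding exponents. Each $\omega_j$ consists of $a$-letters and fillers, so $\widehat{\mathrm{val}}_d(\omega_j)=a^{M_j}$ for some $M_j$. An $a$-letter contributes $q$, plus $K$ if active, and $\hat\beta_j$ is active exactly when $\chi_j=1$. The fixed contributions are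
$$\begin{aligned}
\omega_0:&\quad q(|\alpha_0|+m)=E-L,\\
\omega_j\ (1\le j<m):&\quad r_j+q\bigl(|\alpha_j|+(j-1)+(m-j)\bigr)=K-q(|\alpha_j|+m)+q(|\alpha_j|+m-1)=K-q,\\
\omega_m:&\quad r_m+q(|\alpha_m|+m-1)=K .
\end{aligned}$$
Hence
$$\begin{aligned}
M_0&=E-L+Kn_0+mK\chi_1,\\
M_j&=K-q+Kn_j+(j-1)K\chi_j+(m-j)K\chi_{j+1}\qquad(1\le j<m),\\
M_m&=K+Kn_m+(m-1)K\chi_m .
\end{aligned}$$

**Step 2: what must be shown.** Let $j_1<\dots<j_t$ be the indices of the active $b$-letters ($t\ge0$). Then $\mathrm{val}_d(W)=a^{N_0}ba^{N_1}b\cdots ba^{N_t}$, where $N_0$ is the sum of the $n_i$ with $i<j_1$, $N_p$ is the sum of the $n_i$ with $j_p\le i<j_{p+1}$ for $1\le p<t$, and $N_t$ is the sum of the $n_i$ with $i\ge j_t$. If $t=0$, then $N_0=\sum_i n_i$. So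
$$a^E\eta(\mathrm{val}_d(W))=a^{E+KN_0}\,b\,a^{L+KN_1}\,b\cdots b\,a^{L+KN_t}.$$
The word $\widehat{\mathrm{val}}_d(\widehat W)$ also has exactly $t$ letters $b$, one for each active $\beta_j$. We compute the exponents of $a$ around them. An inactive $\beta_j$ contributes $q$ letters $a$, and an active one contributes $q$ on each side of its $b$.

**Step 3: between two consecutive active $b$-letters.** Let $j<j'$ be consecutive active indices. The exponent between their $b$'s consists of the gaps $M_j,\dots,M_{j'-1}$, of $q$ for each of the $j'-j-1$ inactive $b$-letters in between, and of $q$ from each of $\beta_j$, $\beta_{j'}$. All gaps involved have indices from $1$ to $m-1$. Their terms with $\chi$ are zero except $(j-1)K\chi_j=(j-1)K$ in $M_j$ and $(m-(j'-1))K\chi_{j'}=(m+1-j')K$ in $M_{j'-1}$. (If $j'=j+1$, both occur in the same $M_j$.) The exponent is therefore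
$$(j'-j)(K-q)+(j'-j+1)q+K\sum_{i=j}^{j'-1}n_i+(j-1)K+(m+1-j')K .$$
The first two terms sum to $(j'-j)K+q$. By (2) the total is $q+mK+K\sum n_i=L+K\sum n_i$, as required.

**Step 4: before the first active $b$-letter.** Let $j=j_1$. The exponent consists of $M_0$, of $q+M_i$ for $1\le i<j$, and of a final $q$ from $\beta_j$. The only nonzero $\chi$-term is the one of $\hat\beta_j$ in gap $j-1$, which is $(m+1-j)K$; for $j=1$ it is the term $mK$ in $M_0$. The exponent is
$$E-L+(j-1)K+q+(m+1-j)K+KN_0=E-L+q+mK+KN_0=E+KN_0 .$$

**Step 5: after the last active $b$-letter.** Let $j=j_t$. The exponent consists of $q+M_i$ for $j\le i\le m$, where for $i=j$ the $q$ is the right part of the active letter. If $j<m$, the fixed parts are $q+(K-q)=K$ for each $i$ from $j$ to $m-1$, and $q+K$ for $i=m$. The only nonzero $\chi$-term is $(j-1)K$, in $M_j$. The sum is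
$$(m-j)K+q+K+(j-1)K+KN_t=q+mK+KN_t=L+KN_t .$$
If $j=m$, the exponent is $q+M_m=q+K+Kn_m+(m-1)K=L+KN_t$.

**Step 6: no active $b$-letter.** If $t=0$, the whole value is a power of $a$ with exponent $M_0+\sum_{i=1}^m(q+M_i)$, and all $\chi$-terms vanish. This is
$$E-L+(m-1)K+(q+K)+KN_0=E-L+q+mK+KN_0=E+KN_0 .$$
In all cases the two words agree. $\square$

**Injectivity of $\eta$.** We have
$$\eta(a^{n_0}ba^{n_1}b\cdots ba^{n_t})=a^{Kn_0}\,b\,a^{L+Kn_1}\,b\cdots b\,a^{L+Kn_t}.$$
The number of letters $b$ determines $t$, and the exponents determine all $n_i$, because $K\ge1$. So $\eta$ is injective. Together with Lemmas 1 and 2 this gives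
$$\widehat{\mathrm{val}}_d(\widehat W)=a^E\eta(Y_k)\iff \mathrm{val}_d(W)=Y_k\iff d\neq\mathbf +.\tag{3}$$

## 8. The semigroup system

*Proof of Theorem 2.*

**Step 1: the system.** As in Section 4 we turn letters into words of unknowns, but now each of these words has exactly $q$ factors, so that the padding comes out equal. The unknowns are $\kappa$, $Z$ and $A_{i,\varepsilon},B_{i,\varepsilon}$ for $1\le i\le k$, $0\le\varepsilon<q$; there are $2qk+2$ of them. For $T\in\{0,\dots,q-1\}^k$ put, for each $i$,
$$E_+=\{T_i\},\qquad E_-=\{0,\dots,q-1\}\setminus\{T_i\},$$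
and let $\hat\varphi_T$ be the morphism with $\hat\varphi_T(\kappa)=\kappa$ and
$$\hat\varphi_T(a_i^s)=g_0g_1\cdots g_{q-1},\qquad g_\varepsilon=\begin{cases}A_{i,\varepsilon}&\varepsilon\in E_s\\ \kappa&\varepsilon\notin E_s,\end{cases}$$
and likewise $\hat\varphi_T(b_i^s)$ with $B_{i,\varepsilon}$ in place of $A_{i,\varepsilon}$. The equations are
$$e_T:\quad \hat\varphi_T(\widehat W)=Z\qquad(T\in\{0,\dots,q-1\}^k).$$

For instance, for $q=3$ and $T_i=1$ we have $\hat\varphi_T(a_i^+)=\kappa A_{i,1}\kappa$ and $\hat\varphi_T(a_i^-)=A_{i,0}\,\kappa\,A_{i,2}$.

**Step 2: the witnesses.** For $S\in\{0,\dots,q-1\}^k$ let $h_S(\kappa)=a$, $h_S(Z)=a^E\eta(Y_k)$ and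
$$h_S(A_{i,\varepsilon})=\begin{cases}a^{K+1}&S_i=\varepsilon\\ a&S_i\neq\varepsilon,\end{cases}\qquad h_S(B_{i,\varepsilon})=\begin{cases}a^{q-\varepsilon}ba^{1+\varepsilon}&S_i=\varepsilon\\ a&S_i\ne\varepsilon.\end{cases}$$
All these values are nonempty. The exponents $q-\varepsilon$ and $1+\varepsilon$ are chosen so that the $b$ lands in the same place whichever of the $q$ factors carries it, as the next step shows.

**Step 3: $h_S\hat\varphi_T$ is a padded switch evaluation.** Let $d_i=+$ if $S_i=T_i$ and $d_i=-$ otherwise. Then $S_i\in E_s$ if and only if $d_i=s$. This is immediate for $s=+$ and for $s=-$ from the definition of $E_s$.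

If $S_i\notin E_s$, every factor $g_\varepsilon$ is either $\kappa$ or an unknown with $\varepsilon\ne S_i$, so all $q$ factors are mapped to $a$, and both $\hat\varphi_T(a_i^s)$ and $\hat\varphi_T(b_i^s)$ are mapped to $a^q$.

If $S_i\in E_s$, put $\varepsilon=S_i$. The factor number $\varepsilon$ is $A_{i,\varepsilon}$ (or $B_{i,\varepsilon}$), it is preceded by $\varepsilon$ factors and followed by $q-1-\varepsilon$ factors, and all of these are mapped to $a$. Hence
$$h_S\hat\varphi_T(a_i^s)=a^{(q-1)+(K+1)}=a^{q+K},\qquad h_S\hat\varphi_T(b_i^s)=a^{\varepsilon}\cdot a^{q-\varepsilon}ba^{1+\varepsilon}\cdot a^{q-1-\varepsilon}=a^qba^q .$$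
These are exactly the values (1), and $\kappa\mapsto a$. So $h_S\hat\varphi_T=\widehat{\mathrm{val}}_d$.

**Step 4: conclusion.** The morphism $h_S$ solves $e_T$ if and only if $\widehat{\mathrm{val}}_d(\widehat W)=a^E\eta(Y_k)$. By (3) this holds if and only if $d\neq\mathbf +$, that is, $S\neq T$. So $h_T$ solves all equations except $e_T$; the $q^k$ equations are distinct, and the system is independent over $\Sigma^+$. Its witnesses are also morphisms into $\Sigma^*$, so it is independent over $\Sigma^*$ as well. $\square$

Note that all right-hand sides in this system are one and the same unknown $Z$.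

## 9. Exponential growth and the choice $q=3$

Take $q=3$.

* Over $\Sigma^*$, $n=6k$ unknowns allow $3^k=(3^{1/6})^n$ independent equations. Since $1.2^6=2.985984<3$, this exceeds $1.2^{\,n}$.
* Over $\Sigma^+$, $n=6k+2$ unknowns allow $3^k=(3^{1/6})^{n-2}$ independent equations. This is at least $1.1^{\,n}=1.1^{\,6k+2}$ for every $k\ge1$: for $k=1$ because $1.1^8<2.2<3$, and each increase of $k$ by one multiplies the left side by $3$ and the right side by $1.1^6<1.8$. For any fixed $c<3^{1/6}$ it is at least $c^n$ once $k$ is large.

So the answer to the question of Section 2 is yes for free monoids and for free semigroups.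

**All $n$.** Unused unknowns can be added: they occur in no equation, so witnesses may be extended arbitrarily to them. Hence for every $n\ge6$ there are independent systems of at least $3^{\lfloor n/6\rfloor}$ equations over $\Sigma^*$, and for every $n\ge8$ there are ones of at least $3^{\lfloor(n-2)/6\rfloor}$ equations over $\Sigma^+$.

**Why $q=3$.** For fixed $q$, the monoid system has $q^k=(q^{1/(2q)})^n$ equations with $n=2qk$, and in the semigroup system the base is the same with $n-2$ in the exponent. The function $(\ln x)/x$ decreases for $x\ge e$, so among $q\ge3$ the best base is at $q=3$. Also $2^{1/2}<3^{1/3}$, because $2^3<3^2$. So $q=3$ is optimal within this family.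

## 10. Length vectors and a bound in the other direction

The witnesses of Theorem 1 have values of length at most $1$. For such witnesses an exponential number of equations is the most one can hope for. The point is that once the lengths of the values are fixed, an equation becomes *linear*. This linearization is that of A. Saarela, *Systems of word equations, polynomials and linear algebra: a new approach*, European J. Combin. 47 (2015); the argument is given in full.

**Definition.** The *length vector* of a morphism $h$ is $(|h(x)|)_{x\in\Xi}\in\mathbb N^{\Xi}$. A vector $\lambda\in\mathbb N^\Xi$ is extended additively to words, so $\lambda(xyx)=2\lambda(x)+\lambda(y)$.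

**Theorem 3.** Let $n\ge2$, let $S$ be a finite independent system over $\Sigma^*$ or $\Sigma^+$ in $n$ unknowns, and for each $e\in S$ let $h_e$ be a witness: it solves $S\setminus\{e\}$ but not $e$. For every $\lambda\in\mathbb N^\Xi$, at most $n-1$ of the $h_e$ have length vector $\lambda$. Consequently
$$\|S\|\le(n-1)\cdot\#\{\text{length vectors of the witnesses}\},$$
and if $|h_e(x)|\le B$ for all $e$ and $x$, then $\|S\|\le(n-1)(B+1)^n$.

The bound $n-1$ is attained: in the system $xy_i=y_ix$ $(1\le i\le n-1)$ of Section 3, all $n-1$ witnesses have length vector $(1,\dots,1)$.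

*Proof.* Suppose $m$ of the witnesses have length vector $\lambda$. If $m\le1$, then $m\le n-1$ because $n\ge2$. So let $m\ge2$, and let $C$ be the set of the $m$ corresponding equations.

**Step 1: both sides have the same length.** Let $e=(u,v)\in C$. Since $m\ge2$, some $e'\in C$ with $e'\neq e$ has its witness $h_{e'}$ solving $e$, and this witness has length vector $\lambda$. Comparing lengths in $h_{e'}(u)=h_{e'}(v)$ gives $\lambda(u)=\lambda(v)$.

**Step 2: words as polynomials.** The purpose is to turn concatenation into addition. Identify the letters of $\Sigma$ with distinct integers, and for $w=c_1\cdots c_p$ put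
$$P_w=\sum_{i=1}^pc_iX^{i-1}\in\mathbb Q[X].$$
Then $P_{ww'}=P_w+X^{|w|}P_{w'}$. Two words *of equal length* are equal if and only if their polynomials are equal, since the coefficients list the letters.

**Step 3: equations as linear forms.** Let $h$ have length vector $\lambda$. Applying the product rule repeatedly to $h(u)$ gives
$$P_{h(u)}=\sum_{x\in\Xi}q_x^u\,P_{h(x)},\qquad q_x^u=\sum_{u=pxp'}X^{\lambda(p)},$$
where the last sum runs over the occurrences of $x$ in $u$. The coefficients $q_x^u$ depend only on $u$ and $\lambda$, not on $h$. For $e=(u,v)\in C$ put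
$$R_e=(q_x^u-q_x^v)_{x\in\Xi},\qquad p_h=(P_{h(x)})_{x\in\Xi},$$
both vectors in $\mathbb Q(X)^n$. By Step 1 the words $h(u)$ and $h(v)$ have equal length, so by Step 2 $h$ solves $e$ if and only if $R_e\cdot p_h=0$. Thus for $e,e'\in C$,
$$R_e\cdot p_{h_{e'}}=0\iff e\neq e'.\tag{4}$$
(For $e:\ xy=yx$ and $\lambda=(1,1)$ one gets $R_e=(1-X,\,X-1)$.)

By (4), the $m$ vectors $p_{h_e}$ are linearly independent, which already gives $m\le n$. To gain one, we look for one more vector.

**Step 4: a vector orthogonal to every $R_e$.** Let $t=(X^{\lambda(x)}-1)_{x\in\Xi}$. For $u=x_1\cdots x_r$,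
$$\sum_xq_x^u\,(X^{\lambda(x)}-1)=\sum_{i=1}^r\Bigl(X^{\lambda(x_1\cdots x_i)}-X^{\lambda(x_1\cdots x_{i-1})}\Bigr)=X^{\lambda(u)}-1,$$
because the sum telescopes. Hence $R_e\cdot t=X^{\lambda(u)}-X^{\lambda(v)}=0$ for all $e=(u,v)\in C$, by Step 1. Moreover $t\ne0$: otherwise $\lambda=0$, and the only morphism with this length vector sends every unknown to $1$ and solves every equation, so it is no witness.

**Step 5: counting dimensions.** Suppose $\sum_{e\in C}c_e\,p_{h_e}+c\,t=0$ with coefficients in $\mathbb Q(X)$. Taking the product with $R_e$ and using (4) and Step 4 leaves $c_e\,(R_e\cdot p_{h_e})=0$ with $R_e\cdot p_{h_e}\ne0$, so $c_e=0$ for each $e\in C$. Then $c\,t=0$ and $c=0$. So these $m+1$ vectors are linearly independent in a space of dimension $n$, and $m\le n-1$.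

**Step 6: the consequences.** Group the witnesses by length vector: each group has at most $n-1$ members, which is the first bound. If all lengths are at most $B$, there are at most $(B+1)^n$ length vectors, which is the second. $\square$

**Corollary 4.** Fix $B\ge1$. Let $M_B(n)$ be the maximal size of an independent system over $\Sigma^*$ in $n$ unknowns that has witnesses with all values of length at most $B$. Then for all $n\ge6$
$$3^{\lfloor n/6\rfloor}\le M_B(n)\le(n-1)(B+1)^n,$$
so $M_B(n)=2^{\Theta(n)}$.

*Proof.* Independent systems are finite by compactness, so the upper bound is Theorem 3. (One can also avoid compactness: every finite subset of an independent system is independent with the same witnesses, so Theorem 3 bounds the size of every finite subset.) The lower bound is Theorem 1 with $q=3$ and $k=\lfloor n/6\rfloor$, with unused unknowns sent to $1$; the witnesses have values of length at most $1\le B$. Finally, $\lfloor n/6\rfloor\ge n/12$ for $n\ge6$, and $(n-1)(B+1)^n\le(2(B+1))^n$. $\square$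

In particular, the systems of Theorem 1, whose witnesses take values in $\{1,a,b\}$, are optimal up to the base of the exponential among systems with such witnesses. Theorem 3 also shows, over $\Sigma^*$ or $\Sigma^+$, that an independent system with at least $c^n$ equations needs witnesses with at least $c^n/(n-1)$ different length vectors, so any exponentially large independent system needs exponentially many of them. Two things are not determined here: the best base $c$, and any upper bound depending on $n$ alone when the lengths of the witnesses are unrestricted.
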